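\title{Decidability of the commutator and the product of $\mathbf{K4}$ and $\mathbf{Diff}$}

\begin{abstract}
We prove that the bimodal logic $[\mathbf{K4},\mathbf{Diff}]$ of commuting transitive and pseudo-equivalence relations and the product logic $\mathbf{K4}\times\mathbf{Diff}$ are both decidable, in deterministic doubly exponential time. The first logic has the finite model property; we obtain it by reading commutation as a bisimulation condition between clusters. The second logic is strictly larger and is not determined by finite product frames. We describe its models by the numbers of elements of each type in each world and by flows between these numbers, and we prove a compression lemma by which every number may be taken either infinite or below an explicit bound. The method extends to counting quantifiers in the second dimension, and both results hold with $\mathbf{S4}$ or $\mathbf{D4}$ in place of $\mathbf{K4}$.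
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The two logics}
Formulas are built from propositional variables with $\neg$, $\wedge$ and two boxes $\Box_0,\Box_1$; the symbols $\vee,\to,\top$ and $\Diamond_i=\neg\Box_i\neg$ are the usual abbreviations. A \emph{model} is a tuple $\langle W,R_0,R_1,\nu\rangle$, where $R_0,R_1$ are binary relations on the set $W$ and $\nu$ assigns to each variable the set of points at which it is true. The Boolean connectives are evaluated pointwise, and $x\models\Box_i\psi$ holds iff $y\models\psi$ for all $y$ with $xR_iy$. For a class $\mathcal K$ of models, $\mathrm{Log}\,\mathcal K$ is the set of formulas true at every point of every model in $\mathcal K$. A formula is \emph{satisfiable} in $\mathcal K$ if it is true at some point of some model in $\mathcal K$. Since $\varphi\in\mathrm{Log}\,\mathcal K$ iff $\neg\varphi$ is not satisfiable in $\mathcal K$, deciding membership in $\mathrm{Log}\,\mathcal K$ and deciding satisfiability in $\mathcal K$ are the same problem.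

A relation $R$ is a \emph{pseudo-equivalence} if it is symmetric and $xRy$, $yRz$ imply $xRz$ or $x=z$. This says exactly that ``$x=y$ or $xRy$'' is an equivalence relation. Its classes are called \emph{clusters}. Thus distinct points of a cluster are $R$-related, points of different clusters are not, and each single point may or may not be related to itself. The basic example is a \emph{difference frame} $\langle D,\ne\rangle$, where the box means ``at all other points''. The unimodal logic of pseudo-equivalences is $\mathbf{Diff}$, and the unimodal logic of transitive relations is $\mathbf{K4}$.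

We combine the two logics in two ways. The \emph{product} of frames $\langle W_0,S_0\rangle$ and $\langle W_1,S_1\rangle$ is the frame $\langle W_0\times W_1,R_0,R_1\rangle$ in which $(x,y)R_0(x',y')$ iff $xS_0x'$ and $y=y'$, and $(x,y)R_1(x',y')$ iff $x=x'$ and $yS_1y'$. A \emph{product model} is a model over the product of a transitive frame with a pseudo-equivalence frame, and $\mathbf{K4}\times\mathbf{Diff}$ is the logic of all product models. Relations $R_0,R_1$ \emph{commute} if $R_0\circ R_1=R_1\circ R_0$, that is, if for all $x,z$
\[
\exists y\,(xR_0y\wedge yR_1z)\iff\exists y'\,(xR_1y'\wedge y'R_0z).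
\]
A \emph{commuting model} is a model in which $R_0$ is transitive, $R_1$ is a pseudo-equivalence, and $R_0,R_1$ commute; $[\mathbf{K4},\mathbf{Diff}]$ is the logic of all commuting models. In a product model $R_0$ is transitive, $R_1$ is a pseudo-equivalence, and both compositions relate $(x,y)$ to $(x',y')$ iff $xS_0x'$ and $yS_1y'$. So every product model is a commuting model, and
\begin{equation}\label{eq:incl}
[\mathbf{K4},\mathbf{Diff}]\subseteq\mathbf{K4}\times\mathbf{Diff}.
\end{equation}

A product $\langle W,S\rangle\times\langle D,\ne\rangle$ is best read as a set $W$ of worlds that share one domain $D$ of elements. A variable is a unary predicate on $D$ whose extension depends on the world; $\Box_0$ keeps the element and changes the world; $\Box_1$ keeps the world and speaks about all other elements. The formula $\psi\wedge\Box_1\neg\psi$ says that the current element is the only one with property $\psi$ in the current world. So the language counts ``none, one, more than one'' within each world, and since the domain is the same everywhere, a count made in one world constrains all the others.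

\subsection*{The problem}
A relation $R$ is \emph{weakly connected} if $xRy$ and $xRz$ imply $y=z$, $yRz$ or $zRy$. Let $[\mathbf{K4.3},\mathbf{Diff}]$ and $\mathbf{K4.3}\times\mathbf{Diff}$ be defined as above with ``transitive'' replaced by ``transitive and weakly connected''. It is known that no bimodal logic between $[\mathbf{K4.3},\mathbf{Diff}]$ and $\mathbf{K4.3}\times\mathbf{Diff}$ is decidable. This does not apply to our two logics, because neither contains $[\mathbf{K4.3},\mathbf{Diff}]$: the formula $\Box_0(p\wedge\Box_0p\to q)\vee\Box_0(q\wedge\Box_0q\to p)$ is true wherever $R_0$ is weakly connected, and it fails at the root of a frame with two leaves (times a one-point frame) when $p$ holds only at one leaf and $q$ only at the other. The question that we answer comes from \cite{CSL13}: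
\begin{quote}
Is $[\mathbf{K4},\mathbf{Diff}]$ decidable? Is $\mathbf{K4}\times\mathbf{Diff}$ decidable?
\end{quote}
One may well guess that the answer is negative. Weakly connected transitive frames are among the transitive ones, and already over arbitrary transitive frames a short formula forces infinitely many worlds and infinitely many elements, matched along a diagonal (Proposition~\ref{prop:inf}). What changes without weak connectedness is that the successors of a point need not be comparable: each formula $\Diamond_0\psi$ can be given its own witness, and different witnesses need not be arranged along a common line. Both decision procedures below use this freedom.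

\subsection*{Results}

\begin{theorem}\label{thm:comm}
The logic $[\mathbf{K4},\mathbf{Diff}]$ is decidable, and it has the finite model property: a formula with $\ell$ subformulas that is satisfiable in a commuting model is satisfiable in a commuting model with at most $n3^n$ points, where $n\le2^\ell$ is the number of types of the formula \textup{(}Section~\textup{\ref{sec:types})}. Membership is decidable in time $2^{2^{O(\ell)}}$.
\end{theorem}

\begin{theorem}\label{thm:prod}
The logic $\mathbf{K4}\times\mathbf{Diff}$ is decidable, in time $2^{2^{O(\ell)}}$ for formulas with $\ell$ subformulas.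
\end{theorem}

For the third theorem, \emph{counting formulas} are built from variables with $\neg,\wedge,\Box_0$ and operators $\exists^{\ge k}$ for $k\ge1$, written in binary. They are evaluated at points $(w,a)\in W\times D$, where $\langle W,S\rangle$ is a transitive frame and $D$ is a nonempty set: $\Box_0$ is as in a product, and $(w,a)\models\exists^{\ge k}\psi$ iff $(w,a')\models\psi$ for at least $k$ elements $a'\in D$. If a variable $p$ is written as an atom $P(x)$, this is the one-variable fragment of constant-domain first-order $\mathbf{K4}$ with counting quantifiers. It expresses the diamond of a difference frame: $\Diamond_1\psi$ is equivalent to $(\psi\wedge\exists^{\ge2}\psi)\vee(\neg\psi\wedge\exists^{\ge1}\psi)$. A relation is \emph{serial} if every point has a successor; $\mathbf{S4}$ and $\mathbf{D4}$ are the logics of reflexive transitive and of serial transitive frames. For $L\in\{\mathbf{S4},\mathbf{D4}\}$, the logics $[L,\mathbf{Diff}]$ and $L\times\mathbf{Diff}$ are defined by requiring in addition that $R_0$, respectively $S_0$, be reflexive (for $\mathbf{S4}$) or serial (for $\mathbf{D4}$).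

\begin{theorem}\label{thm:var}
\begin{enumerate}
\item[\textup{(1)}] Satisfiability of counting formulas is decidable, in time doubly exponential in the length of the formula.
\item[\textup{(2)}] Theorems~\textup{\ref{thm:comm}} and~\textup{\ref{thm:prod}} hold with $\mathbf{S4}$ or $\mathbf{D4}$ in place of $\mathbf{K4}$.
\item[\textup{(3)}] $[\mathbf{K4},\mathbf{Diff}]\subsetneq\mathbf{K4}\times\mathbf{Diff}$, and $\mathbf{K4}\times\mathbf{Diff}$ is not determined by finite product frames.
\end{enumerate}
\end{theorem}

All time bounds are deterministic; we do not claim that they are optimal. The proofs are self-contained. We begin with part (3) of Theorem~\ref{thm:var} (Section~\ref{sec:sep}), since its two formulas show what a decision procedure has to record in each case. Theorem~\ref{thm:comm} is proved in Section~\ref{sec:comm}, Theorem~\ref{thm:prod} in Sections~\ref{sec:flows}--\ref{sec:dec}, with the compression lemma of Section~\ref{sec:compr} as the main step, and the rest of Theorem~\ref{thm:var} in Section~\ref{sec:var}.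

\section{Two formulas that distinguish the classes}\label{sec:sep}

In a product all clusters $\{x\}\times E$ met along an $R_0$-path are copies of the same cluster $E$. In a commuting model the size of the cluster may change.

\begin{proposition}\label{prop:sep}
The formula $\chi=p\wedge\Box_1(\neg p\wedge\Box_1p)\wedge\Diamond_0(\Diamond_1q\wedge\Diamond_1\neg q)$ is satisfiable in a commuting model and in no product model.
\end{proposition}

\begin{proof}
Suppose that $\chi$ is true at $(x,y)$ in a product model. If $yS_1y$, then both $p$ and $\neg p$ hold at $(x,y)$; so $y$ is not related to itself. If $y$ had two distinct $S_1$-successors $y',y''$, they would lie in one cluster, so $y'S_1y''$; then $(x,y'')\models p$ because $(x,y')\models\Box_1p$, and $(x,y'')\models\neg p$ because $yS_1y''$. Hence $y$ has at most one $S_1$-successor, and no point $(x',y)$ satisfies $\Diamond_1q\wedge\Diamond_1\neg q$. This contradicts the last conjunct.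

Now let $V=\{1,2\}$, $U=\{a,b,c\}$, $R_0=V\times U$, and let $R_1$ be inequality inside $V$ and inside $U$. There are no $R_0$-paths of length two, so $R_0$ is transitive; $R_1$ is a pseudo-equivalence with clusters $V$ and $U$. Every point has an $R_1$-neighbor in its own cluster, so $R_0\circ R_1=V\times U=R_1\circ R_0$. Let $p$ be true exactly at $1$ and $q$ exactly at $b$. The only $R_1$-successor of $1$ is $2$, where $\neg p\wedge\Box_1p$ holds, and $a\models\Diamond_1q\wedge\Diamond_1\neg q$ by way of $b$ and $c$. So $1\models\chi$.
\end{proof}

For a formula $\psi$ write $\mathsf A\psi=\psi\wedge\Box_1\psi$ (``everywhere in the cluster''), and put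
\[
\eta=(p\vee\Diamond_1p)\wedge\Diamond_0\top\wedge(p\to\Box_0\neg p),\qquad \xi=\mathsf A\eta\wedge\Box_0\mathsf A\eta .
\]
In the reading by worlds and elements, $\xi$ says: in every world some element has $p$, there is always a later world, and an element that has $p$ never has it again.

\begin{proposition}\label{prop:inf}
The formula $\xi$ is satisfiable in a product model, and in every product model in which it is true at some point both components are infinite.
\end{proposition}

\begin{proof}
Let $\mathfrak N$ be the model over $\langle\mathbb N,<\rangle\times\langle\mathbb N,\ne\rangle$ with $p$ true exactly at the points $(i,i)$. At $(i,j)$ the formula $p\vee\Diamond_1p$ holds by way of $(i,i)$, the formula $\Diamond_0\top$ holds by way of $(i+1,j)$, and if $j=i$ then $p$ is false at $(k,j)$ for $k>i$. So $\eta$, and hence $\xi$, is true everywhere in $\mathfrak N$.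

Let $\xi$ be true at $(x_0,y_0)$ in a product model. Then $\eta$ holds at every $(x,y)$ such that $x=x_0$ or $x_0S_0x$, and $y$ is in the cluster of $y_0$. Using $\Diamond_0\top$ at $(x_i,y_0)$ and transitivity of $S_0$, we find $x_0S_0x_1S_0x_2\cdots$, and $x_iS_0x_j$ for $i<j$. Using $p\vee\Diamond_1p$ at $(x_i,y_0)$, we find $z_i$ in the cluster of $y_0$ with $(x_i,z_i)\models p$. The last conjunct of $\eta$ at $(x_i,z_i)$ gives $(x_j,z_i)\not\models p$ for all $j>i$. Comparing this with $(x_j,z_j)\models p$ we get $z_i\neq z_j$, and comparing it with $(x_i,z_i)\models p$ we get $x_i\ne x_j$.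
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:var}(3)}]
By \eqref{eq:incl} and Proposition~\ref{prop:sep}, $\neg\chi$ witnesses that the inclusion is strict. By Proposition~\ref{prop:inf}, $\neg\xi$ is true everywhere in every finite product model but does not belong to $\mathbf{K4}\times\mathbf{Diff}$.
\end{proof}

In contrast, $\xi$ has a very small commuting model, which is a miniature of the proof of Theorem~\ref{thm:comm}.

\begin{example}\label{ex:three}
In the model $\mathfrak N$ of the last proof, an element $j$ seen from world $i$ is in one of three states: $j<i$, $j=i$, or $j>i$. Take one point for each state: $W=\{x_<,x_=,x_>\}$, with $p$ true only at $x_=$. For $i\ge2$ the first and the last state are shared by several elements, which are $R_1$-related to each other; we record this by a loop. So $R_1$ consists of all pairs except $(x_=,x_=)$. Let $R_0$ consist of the changes of state that an element can undergo: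
\[
x_<R_0\,x_<,\qquad x_=R_0\,x_<,\qquad x_>R_0\,x\ \text{ for all }x\in W.
\]
This relation is transitive: $x_>$ sees everything, and all $R_0$-paths from the other two points lead only to $x_<$. Every point has an $R_0$-successor and an $R_0$-predecessor in $\{x_<,x_>\}$, and these two points are $R_1$-related to all points, so $R_0\circ R_1=W\times W=R_1\circ R_0$. The formula $\eta$ holds at all three points, hence so does $\xi$.
\end{example}

\section{Types and elimination}\label{sec:types}

Fix a formula $\varphi$. Let $\mathrm{sub}$ be the set of its subformulas, $\ell=|\mathrm{sub}|$, and let $h$ be the number of formulas of the form $\Box_0\psi$ in $\mathrm{sub}$. A \emph{type} is a set $t\subseteq\mathrm{sub}$ such that $\neg\psi\in t$ iff $\psi\notin t$ (for $\neg\psi\in\mathrm{sub}$) and $\psi\wedge\chi\in t$ iff $\psi,\chi\in t$ (for $\psi\wedge\chi\in\mathrm{sub}$). A type is determined by the variables and boxed formulas that it contains, and these can be chosen freely. Let $T$ be the set of types and $n=|T|$, so $1\le n\le2^\ell$. The type of a point $x$ of a model is $\mathrm{tp}(x)=\{\psi\in\mathrm{sub}:x\models\psi\}$.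

The following relation says which type may follow which along a transitive $R_0$. Put $\beta(t)=\{\Box_0\psi:\Box_0\psi\in t\}$ and
\[
t\rhd t'\iff\text{for all }\Box_0\psi\in t:\ \psi\in t'\text{ and }\Box_0\psi\in t'.
\]
Write $\rhd[t]=\{t':t\rhd t'\}$ and $\rhd[A]=\bigcup_{t\in A}\rhd[t]$ for $A\subseteq T$.

\begin{lemma}\label{lem:rhd}
\begin{enumerate}
\item[\textup{(a)}] If $t\rhd t'$, then $\beta(t)\subseteq\beta(t')$. If $\beta(t)=\beta(s)$, then $\rhd[t]=\rhd[s]$.
\item[\textup{(b)}] The relation $\rhd$ is transitive.
\item[\textup{(c)}] If $R_0$ is transitive and $xR_0y$, then $\mathrm{tp}(x)\rhd\mathrm{tp}(y)$.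
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) is read off the definition. For (b), if $t\rhd t'\rhd t''$ and $\Box_0\psi\in t$, then $\Box_0\psi\in t'$, so $\psi,\Box_0\psi\in t''$. For (c), if $x\models\Box_0\psi$, then $y\models\psi$, and $y\models\Box_0\psi$ because every $R_0$-successor of $y$ is one of $x$.
\end{proof}

Both decision procedures compute a largest set with a closure property, by deleting what violates it.

\begin{lemma}[Elimination]\label{lem:elim}
Let $Y$ be a finite set and let $\Phi(y,Z)$ be a condition on $y\in Y$ and $Z\subseteq Y$ that is monotone: $\Phi(y,Z)$ and $Z\subseteq Z'$ imply $\Phi(y,Z')$. Call $Z$ closed if $\Phi(y,Z)$ holds for all $y\in Z$. Put $Y_0=Y$ and $Y_{i+1}=\{y\in Y_i:\Phi(y,Y_i)\}$. Then $Y_{|Y|}$ is closed and contains every closed set.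
\end{lemma}

\begin{proof}
The sets $Y_i$ decrease, so $Y_i=Y_{i+1}$ for some $i\le|Y|$; this $Y_i$ is closed and equals $Y_{|Y|}$. If $Z$ is closed and $Z\subseteq Y_j$, then $\Phi(y,Y_j)$ holds for $y\in Z$ by monotonicity, so $Z\subseteq Y_{j+1}$.
\end{proof}

\section{Commuting models: cluster types and bisimulations}\label{sec:comm}

We want to collapse a commuting model to a finite one, as in Example~\ref{ex:three}. Truth of $\Box_1$-formulas at a point depends on the types present in its cluster, so a point will be replaced by the pair formed by its type and a finite description of its cluster. The difficulty is to define $R_0$ on these pairs so that it is transitive and commutes with $R_1$. For this we restate commutation in a form that is preserved by unions and compositions.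

A \emph{bisimulation} from a frame $\langle A,E\rangle$ to a frame $\langle A',E'\rangle$ is a relation $Z\subseteq A\times A'$ such that for all $(x,x')\in Z$:
\begin{itemize}
\item[] \emph{forth:} if $xEy$, then $x'E'y'$ and $(y,y')\in Z$ for some $y'$;
\item[] \emph{back:} if $x'E'y'$, then $xEy$ and $(y,y')\in Z$ for some $y$.
\end{itemize}
A union of bisimulations from $\langle A,E\rangle$ to $\langle A',E'\rangle$ is a bisimulation, since the witnesses for a pair can be taken from a member of the union that contains the pair. The composition $Z\circ Z'$ of bisimulations is a bisimulation: if $xZx'Z'x''$ and $xEy$, forth for $Z$ gives $y'$ with $x'E'y'$, $yZy'$, and forth for $Z'$ gives $y''$ with $x''E''y''$, $y'Z'y''$; back is obtained by the same two steps in the opposite order.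

\begin{lemma}\label{lem:bisim}
Let $R_0,R_1$ be relations on $W$ with $R_1$ symmetric. Then $R_0$ and $R_1$ commute iff $R_0$ is a bisimulation from $\langle W,R_1\rangle$ to itself.
\end{lemma}

\begin{proof}
Back says: if $xR_0x'R_1y'$, then $xR_1yR_0y'$ for some $y$. This is $R_0\circ R_1\subseteq R_1\circ R_0$. Forth says, after using symmetry twice: if $yR_1xR_0x'$, then $yR_0y'R_1x'$ for some $y'$. This is $R_1\circ R_0\subseteq R_0\circ R_1$.
\end{proof}

For instance, $V\times U$ is a bisimulation from $\langle V,\ne\rangle$ to $\langle U,\ne\rangle$ whenever both sets have at least two points. This is the model of Proposition~\ref{prop:sep}, and it is the reason why exact sizes of clusters need not be recorded. We record only which types occur, and which of them are $R_1$-related to themselves.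

\begin{definition}\label{def:cluster}
A \emph{cluster type} is a pair $q=(T_q,L_q)$ with $\emptyset\ne T_q\subseteq T$ and $L_q\subseteq T_q$. Its frame is $\langle T_q,E_q\rangle$ with
\[
E_q=\{(t,s)\in T_q^2:t\ne s\}\cup\{(t,t):t\in L_q\}.
\]
The cluster type $q$ is \emph{coherent} if for all $t\in T_q$ and $\Box_1\psi\in\mathrm{sub}$: $\Box_1\psi\in t$ iff $\psi\in s$ for all $s$ with $(t,s)\in E_q$. A relation $\rho\subseteq T_q\times T_{q'}$ is \emph{good} if it is a bisimulation from $\langle T_q,E_q\rangle$ to $\langle T_{q'},E_{q'}\rangle$ and $(t,t')\in\rho$ implies $t\rhd t'$.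
\end{definition}

Each type is outside $T_q$, in $T_q\setminus L_q$, or in $L_q$, so there are at most $3^n$ cluster types. Unions of good relations are good, so there is a largest good relation $\rho_{qq'}\subseteq T_q\times T_{q'}$, possibly empty. Compositions of good relations are good by Lemma~\ref{lem:rhd}(b), so
\begin{equation}\label{eq:comp}
\rho_{qq'}\circ\rho_{q'q''}\subseteq\rho_{qq''}.
\end{equation}
This is why we use the largest good relation rather than the relations found in a given model: after clusters with the same cluster type are identified, there is no reason for the image of $R_0$ to be transitive, while \eqref{eq:comp} gives transitivity at once.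

For a nonempty set $Q$ of cluster types let $\mathfrak M_Q=\langle W_Q,R^Q_0,R^Q_1,\nu_Q\rangle$, where $W_Q=\{(q,t):q\in Q,\ t\in T_q\}$,
\[
(q,t)R^Q_0(q',t')\iff(t,t')\in\rho_{qq'},\qquad (q,t)R^Q_1(q',t')\iff q=q'\text{ and }(t,t')\in E_q,
\]
and a variable $p$ is true at $(q,t)$ iff $p\in t$. The relation $R_0^Q$ respects the formulas $\Box_0\psi$ that belong to a type. It remains to provide counterexamples for those that do not: a set $Q$ of coherent cluster types is \emph{saturated} if for all $q\in Q$, $t\in T_q$ and $\Box_0\psi\in\mathrm{sub}\setminus t$ there are $q'\in Q$ and $t'$ with $(t,t')\in\rho_{qq'}$ and $\psi\notin t'$.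

\begin{lemma}\label{lem:A1}
If $Q\neq\emptyset$ is saturated, then $\mathfrak M_Q$ is a commuting model with at most $n|Q|$ points, and $\mathrm{tp}\bigl((q,t)\bigr)=t$ for all $(q,t)\in W_Q$.
\end{lemma}

\begin{proof}
The relation $R_1^Q$ is symmetric, it preserves the first component, and distinct points with the same first component are related; so it is a pseudo-equivalence. The relation $R_0^Q$ is transitive by \eqref{eq:comp}. The $R_1^Q$-successors of $(q,t)$ are the points $(q,s)$ with $(t,s)\in E_q$, so forth and back for the pair $(q,t)R_0^Q(q',t')$ are forth and back for $(t,t')\in\rho_{qq'}$. By Lemma~\ref{lem:bisim}, $R_0^Q$ and $R_1^Q$ commute.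

We show $(q,t)\models\psi$ iff $\psi\in t$ by induction on $\psi\in\mathrm{sub}$. For variables this is the definition of $\nu_Q$, for $\neg$ and $\wedge$ the definition of a type, and for $\Box_1\psi$ it is coherence of $q$. If $\Box_0\psi\in t$ and $(q,t)R_0^Q(q',t')$, then $t\rhd t'$, so $\psi\in t'$ and $(q',t')\models\psi$. If $\Box_0\psi\notin t$, saturation gives an $R_0^Q$-successor $(q',t')$ with $\psi\notin t'$.
\end{proof}

Conversely, let $\mathfrak M=\langle W,R_0,R_1,\nu\rangle$ be a commuting model. For a cluster $V$ of $R_1$ let $q(V)=(T_V,L_V)$, where $T_V=\{\mathrm{tp}(x):x\in V\}$ and $L_V$ is the set of types $t$ such that $xR_1y$ for some $x,y\in V$ of type $t$, possibly $x=y$. Let $Q(\mathfrak M)$ be the set of all $q(V)$, and let $f(x)=(q(V),\mathrm{tp}(x))$ for $x$ in the cluster $V$. The map $f$ is onto $W_{Q(\mathfrak M)}$.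

\begin{lemma}\label{lem:A2}
Let $\mathfrak M$ be a commuting model and $Q=Q(\mathfrak M)$.
\begin{enumerate}
\item[\textup{(a)}] If $a$ lies in the cluster $V$, then $\{\mathrm{tp}(a'):aR_1a'\}=\{s:(\mathrm{tp}(a),s)\in E_{q(V)}\}$.
\item[\textup{(b)}] If $xR_0y$, then $f(x)\,R_0^Q\,f(y)$.
\item[\textup{(c)}] $Q$ is a saturated set of coherent cluster types.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $t=\mathrm{tp}(a)$. If $aR_1a'$, then $a'\in V$, and either $\mathrm{tp}(a')\ne t$ or $t\in L_V$; in both cases $(t,\mathrm{tp}(a'))\in E_{q(V)}$. Conversely let $(t,s)\in E_{q(V)}$. If $s\neq t$, any point $a'\in V$ of type $s$ differs from $a$, so $aR_1a'$. If $s=t$, then $t\in L_V$; take $x,y\in V$ of type $t$ with $xR_1y$. If one of $x,y$ differs from $a$, it is an $R_1$-successor of $a$ of type $t$; otherwise $aR_1a$.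

(b) Let $V,U$ be the clusters of $x,y$ and $\rho=\{(\mathrm{tp}(a),\mathrm{tp}(b)):a\in V,\ b\in U,\ aR_0b\}$. It contains $(\mathrm{tp}(x),\mathrm{tp}(y))$, so it suffices to show that $\rho$ is good. Let $a\in V$, $b\in U$, $aR_0b$. Then $\mathrm{tp}(a)\rhd\mathrm{tp}(b)$ by Lemma~\ref{lem:rhd}(c). For forth, let $(\mathrm{tp}(a),s)\in E_{q(V)}$. By (a) there is $a'$ of type $s$ with $aR_1a'$, so $a'\in V$. By Lemma~\ref{lem:bisim} there is $b'$ with $bR_1b'$ and $a'R_0b'$. Then $b'\in U$, $(\mathrm{tp}(b),\mathrm{tp}(b'))\in E_{q(U)}$ by (a), and $(s,\mathrm{tp}(b'))\in\rho$. For back, let $(\mathrm{tp}(b),s')\in E_{q(U)}$. By (a) there is $b'\in U$ of type $s'$ with $bR_1b'$, and by Lemma~\ref{lem:bisim} there is $a'$ with $aR_1a'$ and $a'R_0b'$. Then $a'\in V$, $(\mathrm{tp}(a),\mathrm{tp}(a'))\in E_{q(V)}$ by (a), and $(\mathrm{tp}(a'),s')\in\rho$.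

(c) Let $t\in T_V$ and let $x\in V$ have type $t$. For $\Box_1\psi\in\mathrm{sub}$ we have $\Box_1\psi\in t$ iff $\psi\in\mathrm{tp}(a')$ for all $a'$ with $xR_1a'$, and by (a) this is coherence of $q(V)$. If $\Box_0\psi\in\mathrm{sub}\setminus t$, there is $y$ with $xR_0y$ and $y\not\models\psi$, and (b) gives $(t,\mathrm{tp}(y))\in\rho_{q(V)q(U)}$ for the cluster $U$ of $y$.
\end{proof}

Part (a) is where the shape of pseudo-equivalences is used: all points of one type in a cluster see the same types. Commutation and transitivity are used only in (b).

\begin{proof}[Proof of Theorem~\textup{\ref{thm:comm}}]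
If $\varphi$ is true at $x$ in a commuting model $\mathfrak M$, then by Lemmas~\ref{lem:A2}(c) and~\ref{lem:A1} it is true at $f(x)$ in the commuting model $\mathfrak M_{Q(\mathfrak M)}$, which has at most $n3^n$ points. Moreover, $\varphi$ is satisfiable in a commuting model iff $\varphi\in t\in T_q$ for some $t$ and some $q$ in a saturated set, that is, in the largest saturated set.

For each of the at most $9^n$ pairs $q,q'$ we compute $\rho_{qq'}$ by Lemma~\ref{lem:elim}, applied to $Y=\{(t,t')\in T_q\times T_{q'}:t\rhd t'\}$ with the forth and back conditions as $\Phi$; this takes time polynomial in $n\ell$. We then apply Lemma~\ref{lem:elim} to the set of coherent cluster types, with $\Phi(q,Z)$ the saturation condition for $q$ with witnesses $q'\in Z$. There are at most $3^n$ rounds, each inspecting at most $9^n$ pairs. The total time is $2^{O(n)}$ times a polynomial in $\ell$, which is $2^{2^{O(\ell)}}$. To decide whether a formula is in the logic, apply this to its negation, which has one more subformula.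
\end{proof}

\section{Products: columns and flows}\label{sec:flows}

By Proposition~\ref{prop:sep}, cluster types and good relations forget too much to describe products. In a product each element is present exactly once in every world, so a step of $R_0$ moves the elements from their old types to their new types without creating or destroying any. We therefore keep the number of elements of each type, and replace good relations by flows. To count elements we first remove the loops of $S_1$.

\begin{lemma}\label{lem:diff}
If $\varphi$ is satisfiable in a model over $\langle W,S\rangle\times\langle W_1,S_1\rangle$ with $S_1$ a pseudo-equivalence, then it is satisfiable in a model over $\langle W,S\rangle\times\langle D,\ne\rangle$ for some set $D$.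
\end{lemma}

\begin{proof}
Let $\varphi$ be true at $(w_0,y_0)$ and let $E$ be the cluster of $y_0$. Replace every reflexive point by two copies: $D=\{(y,0):y\in E\}\cup\{(y,1):y\in E,\ yS_1y\}$. Let a variable be true at $(w,(y,i))$ iff it is true at $(w,y)$. For $(y,i)\in D$ we have
\[
\{y':yS_1y'\}=\{y':(y',j)\in D\setminus\{(y,i)\}\text{ for some }j\}.
\]
Indeed, both sides are subsets of $E$ that contain $E\setminus\{y\}$, and $y$ belongs to the right side iff $(y,1-i)\in D$, which holds iff $yS_1y$. By induction on formulas, $(w,(y,i))$ and $(w,y)$ satisfy the same formulas; the displayed equality gives the case of $\Box_1$, and the case of $\Box_0$ holds because the first component is unchanged.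
\end{proof}

Let $\omega+1=\{0,1,2,\dots,\omega\}$ with $\omega+k=k+\omega=\omega$ for all $k\in\omega+1$. For a set $A$ let $\#A$ be $|A|$ if $A$ is finite and $\omega$ otherwise; then $\#(A\cup B)=\#A+\#B$ for disjoint $A,B$.

\begin{definition}\label{def:col}
A \emph{column} is a function $c:T\to\omega+1$ that is not identically $0$. It is \emph{coherent} if the cluster type $q(c)=(\{t:c(t)\ge1\},\{t:c(t)\ge2\})$ is coherent. A \emph{flow} from $c$ to $c'$ is a function $m:T\times T\to\omega+1$ such that
\[
m(t,t')>0\ \Rightarrow\ t\rhd t',\qquad\sum_{t'}m(t,t')=c(t),\qquad\sum_tm(t,t')=c'(t').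
\]
A set $\mathcal C$ of coherent columns is \emph{saturated} if for all $c\in\mathcal C$, all $t$ with $c(t)>0$ and all $\Box_0\psi\in\mathrm{sub}\setminus t$ there are $c'\in\mathcal C$, a flow $m$ from $c$ to $c'$ and a type $t'$ with $m(t,t')\ge1$ and $\psi\notin t'$.
\end{definition}

Coherence depends only on the values $\min(c(t),2)$. A flow is a matrix with row sums $c$ and column sums $c'$; in particular the \emph{mass} $\sum_tc(t)$ is the same for $c$ and $c'$. The next lemma says that columns and flows carry exactly the information in one world and in a pair of worlds. For a \emph{labeling} $\tau:D\to T$ of a nonempty set $D$, let $c_\tau(t)=\#\tau^{-1}(t)$.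

\begin{lemma}\label{lem:label}
Let $\tau:D\to T$ be a labeling and $a\in D$.
\begin{enumerate}
\item[\textup{(a)}] $\{\tau(a'):a'\ne a\}=\{s:(\tau(a),s)\in E_{q(c_\tau)}\}$.
\item[\textup{(b)}] If $\tau':D\to T$ satisfies $\tau(a')\rhd\tau'(a')$ for all $a'\in D$, then $m(s,s')=\#\bigl(\tau^{-1}(s)\cap\tau'^{-1}(s')\bigr)$ is a flow from $c_\tau$ to $c_{\tau'}$.
\item[\textup{(c)}] If $D$ is countable, $m$ is a flow from $c_\tau$ to $c'$ and $m(\tau(a),t')\ge1$, then there is $\tau':D\to T$ with $c_{\tau'}=c'$, $\tau'(a)=t'$, and $\tau(a')\rhd\tau'(a')$ for all $a'\in D$.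
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A type $s\ne\tau(a)$ is in either set iff $c_\tau(s)\ge1$, and $\tau(a)$ is in either set iff $c_\tau(\tau(a))\ge2$.

(b) The set $\tau^{-1}(s)$ is the disjoint union of the finitely many sets $\tau^{-1}(s)\cap\tau'^{-1}(s')$, $s'\in T$, and likewise for $\tau'^{-1}(s')$; additivity of $\#$ gives the sums.

(c) For each $s$ the set $\tau^{-1}(s)$ is finite or countably infinite of size $\sum_{s'}m(s,s')$, so it can be partitioned into pieces $D_{ss'}$, $s'\in T$, with $\#D_{ss'}=m(s,s')$. The piece $D_{\tau(a)t'}$ is nonempty, and after exchanging $a$ with one of its elements we may assume that it contains $a$. Let $\tau'$ have value $s'$ on $D_{ss'}$. Then $c_{\tau'}(s')=\sum_sm(s,s')=c'(s')$, and $a'\in D_{ss'}$ implies $m(s,s')>0$, so $s\rhd s'$.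
\end{proof}

\begin{lemma}[Realization]\label{lem:real}
If $\mathcal C$ is saturated, $c_0\in\mathcal C$, $c_0(t_0)>0$ and $\varphi\in t_0$, then $\varphi$ is satisfiable in a model over the product of a transitive frame with a difference frame.
\end{lemma}

\begin{proof}
Let $D$ be a countable set with $\#D=\sum_tc_0(t)$. We build, level by level, a tree of worlds $w$ with labelings $\tau_w:D\to T$ such that $c_{\tau_w}\in\mathcal C$. The root gets a labeling with column $c_0$. Given $w$, for each pair of an element $a\in D$ and a formula $\Box_0\psi\in\mathrm{sub}\setminus\tau_w(a)$ we add one child $u$: saturation gives $c'\in\mathcal C$, a flow $m$ from $c_{\tau_w}$ to $c'$ and $t'\not\ni\psi$ with $m(\tau_w(a),t')\ge1$, and we let $\tau_u$ be the labeling $\tau'$ of Lemma~\ref{lem:label}(c).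

Let $wSu$ mean that $u$ is a proper descendant of $w$. This relation is transitive, and $wSu$ implies $\tau_w(a)\rhd\tau_u(a)$ for all $a\in D$ by Lemma~\ref{lem:rhd}(b). Let a variable $p$ be true at $(w,a)$ iff $p\in\tau_w(a)$. We show $(w,a)\models\psi$ iff $\psi\in\tau_w(a)$ by induction on $\psi\in\mathrm{sub}$. Variables and Boolean connectives are treated as in Lemma~\ref{lem:A1}. For $\Box_1\psi$ use Lemma~\ref{lem:label}(a) and coherence of $c_{\tau_w}$. If $\Box_0\psi\in\tau_w(a)$ and $wSu$, then $\psi\in\tau_u(a)$ by the definition of $\rhd$. If $\Box_0\psi\notin\tau_w(a)$, then $\psi\notin\tau_u(a)$ for the child $u$ added for $a$ and $\Box_0\psi$. So $\varphi$ is true at the root and any element labeled $t_0$.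
\end{proof}

Two children of a world in this tree are incomparable, so the frame is in general not weakly connected; this is the step that is not available for $\mathbf{K4.3}$. Its effect is that saturation involves only two columns at a time.

\section{Compression of columns}\label{sec:compr}

There are infinitely many columns, so Lemma~\ref{lem:real} does not yet give an algorithm. We want to change the columns of a given model so that their finite values become bounded, while coherence and flows survive. Coherence survives if the values $\min(c(t),2)$ are kept. Lowering large values would disturb the row and column sums of the flows; raising a value to $\omega$, which we call \emph{inflating} it, is safer, because $\omega$ absorbs every other summand. The first example shows that inflation is needed and how it works; the second shows the two obstacles to it.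

\begin{example}\label{ex:N}
Let $\varphi=\xi$ and consider the model $\mathfrak N$ of Proposition~\ref{prop:inf}. At $(i,j)$ the formulas $p$ and $\Box_1\neg p$ hold iff $j=i$, the formula $\Box_0\neg p$ holds iff $j\le i$, and the remaining boxed subformulas $\Box_0\neg\top$, $\Box_1\eta$, $\Box_0\mathsf A\eta$ have the same truth value at all points. So three types $t_<,t_=,t_>$ occur, according to $j<i$, $j=i$, $j>i$, and the column $c_i$ of world $i$ has the values $(i,1,\omega)$ on them. These values are unbounded. Replace $c_i$ by $d=(\omega,1,\omega)$ for $i\ge2$. Since $t_<\rhd t_<$, $t_=\rhd t_<$, and $t_>\rhd t$ for all three $t$ by Lemma~\ref{lem:rhd}(c), the matrix with $m(t_=,t_<)=m(t_>,t_=)=1$, $m(t_>,t_<)=m(t_>,t_>)=\omega$, $m(t_<,t_<)=c(t_<)$ and all other entries $0$ is a flow from $c$ to $d$ for each $c\in\{c_0,c_1,d\}$. The new infinite mass on $t_<$ is supplied by $t_>$ and stays on $t_<$.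
\end{example}

\begin{example}\label{ex:four}
Let $\varphi=q\wedge\Box_0p$, so $h=1$ and $n=8$. Let $W=\{w,u,v\}$ with the transitive relation $S=\{(w,u),(u,v),(w,v),(v,v)\}$, and $D=\{1,\dots,M\}$ with $M\ge4$. Let $p$ be true at $(v,1),(v,2)$ and $q$ at $(u,3),(v,2)$. Then $\Box_0p$ holds exactly at $(u,1),(u,2),(v,1),(v,2)$. With $o=\emptyset$, $r=\{q\}$, $s=\{\Box_0p\}$, $e=\{p,\Box_0p\}$, $f=\{p,q,\Box_0p,\varphi\}$, the types and the nonzero values of the columns are:
\[
\begin{array}{c|cccc|l}
 & 1&2&3&4,\dots,M&\text{column}\\\hline
w& o&o&o&o& c_w(o)=M\\
u& s&s&r&o& c_u(s)=2,\ c_u(r)=1,\ c_u(o)=M-3\\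
v& e&f&o&o& c_v(e)=1,\ c_v(f)=1,\ c_v(o)=M-2
\end{array}
\]
Here $\rhd[s]=\{e,f\}$ and $\rhd[o]=\rhd[r]=T$. Suppose that $d_w,d_u,d_v$ are columns with $\min(d_x,2)=\min(c_x,2)$ for $x\in W$ and with flows along $S$. A flow from $d_u$ to $d_v$ sends the mass on $s$ into $\{e,f\}$, so $d_u(s)\le d_v(e)+d_v(f)=2$.

Let $M=4$. Then $d_u$ has mass $2+1+1=4$, so $d_w(o)=4$ and $d_v(o)=2$: nothing can be inflated. There are two different reasons. The type $s$ at $u$ and the type $o$ at $w$ have \emph{nowhere to send} infinite mass, the first because of the next world, the second because of the next two. The type $o$ at $v$ could keep infinite mass forever, but it has \emph{nowhere to get it from}.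

Let $M\ge5$. Then $o$ can be inflated in all three worlds: count the elements as in Lemma~\ref{lem:label}(b) and set the entry $m(o,o)$ of every flow to $\omega$. The resulting columns do not depend on $M$.
\end{example}

So we shall inflate a type only if it can pass infinite mass on to every later world and, except in the first world, can receive it from a type inflated earlier. The content of the lemma is that all remaining values are bounded in terms of $\varphi$. The second condition depends on the path by which a world is reached, so a world $w$ may occur with several sets $I$ of inflated types. We state the lemma for an arbitrary threshold $\kappa$ in place of $2$, for use in Theorem~\ref{thm:var}(1). It concerns only columns and flows; no model and no coherence condition is involved.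

\begin{lemma}[Compression]\label{lem:compr}
Let $\kappa\ge2$ be an integer, $\langle W,S\rangle$ a transitive frame and $w_0\in W$. Let $c_w$ be a column for each $w\in W$, and let $m_{wu}$ be a flow from $c_w$ to $c_u$ whenever $wSu$. For $I\subseteq T$ let $d_{w,I}(t)=\omega$ if $t\in I$ and $d_{w,I}(t)=c_w(t)$ if $t\notin I$. Put $b=(\kappa-1)n^{h+1}$. Then there is a set $X$ of pairs $(w,I)$ with $w\in W$, $I\subseteq T$, such that:
\begin{enumerate}
\item[\textup{(a)}] $\min(d_{w,I}(t),\kappa)=\min(c_w(t),\kappa)$ for all $(w,I)\in X$ and $t\in T$;
\item[\textup{(b)}] $(w_0,I_0)\in X$ for some $I_0$;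
\item[\textup{(c)}] if $(w,I)\in X$ and $wSu$, then there are $(u,I')\in X$ and a flow $m'$ from $d_{w,I}$ to $d_{u,I'}$ with $m'\ge m_{wu}$ pointwise;
\item[\textup{(d)}] all values of all $d_{w,I}$ with $(w,I)\in X$ lie in $\{0,1,\dots,nb\}\cup\{\omega\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Step 1: tied and free types.} We collect the types that have nowhere to send infinite mass. A type whose value is below $\kappa$ must keep its value; and a type is tied if in some later world all types that may follow it are tied. Define
\[
N_0(w)=\{t:c_w(t)\le\kappa-1\},\qquad N_{k+1}(w)=N_0(w)\cup\{t:\ \rhd[t]\subseteq N_k(u)\text{ for some }u\text{ with }wSu\}.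
\]
By induction on $k$, $N_k(w)\subseteq N_{k+1}(w)$ for all $w$. Let $N(w)=\bigcup_kN_k(w)$ and $\sigma(w)=T\setminus N(w)$. Types in $N(w)$ are \emph{tied} at $w$, types in $\sigma(w)$ are \emph{free} at $w$, and the \emph{rank} of a tied type $t$ at $w$ is the least $k$ with $t\in N_k(w)$.

\smallskip
(i) \emph{If $t\in\sigma(w)$, then $c_w(t)\ge\kappa$, and $\rhd[t]\cap\sigma(u)\ne\emptyset$ whenever $wSu$.} The first claim holds as $t\notin N_0(w)$. For the second, $T$ is finite, so $N(u)=N_k(u)$ for some $k$, and $\rhd[t]\subseteq N_k(u)$ would give $t\in N_{k+1}(w)$.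

\smallskip
(ii) \emph{If $t\in N_k(w)$, then $c_w(t)\le(\kappa-1)n^k$.} We use induction on $k$. The bound holds for $t\in N_0(w)$ and every $k$. If $wSu$ and $\rhd[t]\subseteq N_k(u)$, then
\[
c_w(t)=\sum_{t'\in\rhd[t]}m_{wu}(t,t')\le\sum_{t'\in\rhd[t]}c_u(t')\le n\cdot(\kappa-1)n^k .
\]

\emph{Step 2: ranks are at most $h+1$.} The bound in (ii) is useful only if ranks are bounded, although $S$-paths may be arbitrarily long. Transitivity of $S$ allows us to skip a world whenever passing through it adds no $\Box_0$-formula to the type.

\smallskip
(iii) \emph{If $t$ has rank $r\ge1$ at $w$, then $r\le h+1-|\beta(t)|$.} We use induction on $r$. For $r=1$ this is $|\beta(t)|\le h$. Let $r\ge2$ and choose $u$ with $wSu$ and $\rhd[t]\subseteq N_{r-1}(u)$. Some $t_1\in\rhd[t]$ has rank exactly $r-1$ at $u$, for otherwise $\rhd[t]\subseteq N_{r-2}(u)$ and $t\in N_{r-1}(w)$. As $r-1\ge1$, there is $v$ with $uSv$ and $\rhd[t_1]\subseteq N_{r-2}(v)$. By Lemma~\ref{lem:rhd}(a), $\beta(t)\subseteq\beta(t_1)$. If $\beta(t)=\beta(t_1)$, then $\rhd[t]=\rhd[t_1]\subseteq N_{r-2}(v)$, and $wSv$ by transitivity, so again $t\in N_{r-1}(w)$. Hence $|\beta(t_1)|\ge|\beta(t)|+1$,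 and the induction hypothesis gives $r-1\le h+1-|\beta(t_1)|\le h-|\beta(t)|$.

\smallskip
Thus $N(w)=N_{h+1}(w)$, and (ii) gives:

\smallskip
(iv) \emph{If $t\notin\sigma(w)$, then $c_w(t)\le b$.}

\smallskip
\emph{Step 3: the set $X$ and the new flows.} At $w_0$ we inflate all free types; after a step we inflate those free types that can be fed from a type inflated before. Let $X$ be the least set such that $(w_0,\sigma(w_0))\in X$ and such that $(w,I)\in X$, $wSu$ imply $(u,\sigma(u)\cap\rhd[I])\in X$. Then (b) holds. Also $I\subseteq\sigma(w)$ for all $(w,I)\in X$, so (a) follows from (i).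

For (c) let $(w,I)\in X$, $wSu$ and $I'=\sigma(u)\cap\rhd[I]$. Let $m'(t,t')=\omega$ if $t\in I$, $t'\in I'$ and $t\rhd t'$, and $m'(t,t')=m_{wu}(t,t')$ otherwise. Then $m'\ge m_{wu}$, and $m'(t,t')>0$ implies $t\rhd t'$. The rows $t\notin I$ and the columns $t'\notin I'$ of the matrix are unchanged, so their sums are $c_w(t)=d_{w,I}(t)$ and $c_u(t')=d_{u,I'}(t')$. If $t\in I$, then by (i) there is $t'\in\rhd[t]\cap\sigma(u)\subseteq I'$, so row $t$ contains the entry $\omega$ and has sum $\omega=d_{w,I}(t)$. If $t'\in I'$, then $t\rhd t'$ for some $t\in I$, so column $t'$ contains the entry $\omega$ and has sum $\omega=d_{u,I'}(t')$.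

\smallskip
\emph{Step 4: the values that are not inflated.} A type outside $I$ is either tied, and then (iv) applies, or free but not fed, like $o$ at $v$ in Example~\ref{ex:four}. The mass on unfed types comes only from types that were not inflated. It might still accumulate along a long path; we show that it does not, because the set of unfed types only grows, mass enters it only together with a new type, and each new type brings at most $b$.

Let $(w,I)\in X$. Since $X$ is the least set with the closure property, there is a path $w_0=v_0Sv_1S\cdots Sv_k=w$ such that, with $I_0=\sigma(v_0)$ and $I_{j+1}=\sigma(v_{j+1})\cap\rhd[I_j]$, we have $I_k=I$. Let $U_0=\emptyset$ and $U_{j+1}=T\setminus\rhd[I_j]$ be the sets of unfed types. They have four properties.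
\begin{enumerate}
\item[(U1)] $U_j\cap I_j=\emptyset$, because $I_{j}\subseteq\rhd[I_{j-1}]$ for $j\ge1$.
\item[(U2)] If $t\notin I_j\cup U_j$, then $c_{v_j}(t)\le b$. Indeed $t\notin\sigma(v_j)$: for $j=0$ since $I_0=\sigma(v_0)$, and for $j\ge1$ since $t\in\rhd[I_{j-1}]$ and $t\notin I_j$. Now use (iv).
\item[(U3)] $U_j\subseteq U_{j+1}$. For $j\ge1$, $I_j\subseteq\rhd[I_{j-1}]$ gives $\rhd[I_j]\subseteq\rhd[I_{j-1}]$ by transitivity of $\rhd$.
\item[(U4)] If $s\rhd t$ and $t\in U_{j+1}$, then $s\in U_{j+1}\setminus I_j$. Indeed $s\in I_j$ would give $t\in\rhd[I_j]$, and so would $s\in\rhd[I_j]$, by transitivity of $\rhd$.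
\end{enumerate}
Let $\mu_j=\sum_{t\in U_j}c_{v_j}(t)$. We claim that $\mu_j\le b|U_j|$. For $j=0$ both sides are $0$. Write $m=m_{v_jv_{j+1}}$. By (U4), $m(s,t)=0$ if $t\in U_{j+1}$ and $s\notin U_{j+1}\setminus I_j$. By (U1) and (U3), $U_{j+1}\setminus I_j$ is the disjoint union of $U_j$ and $U_{j+1}\setminus(U_j\cup I_j)$. Using the induction hypothesis and (U2),
\[
\mu_{j+1}=\sum_{t\in U_{j+1}}\sum_{s}m(s,t)\le\sum_{s\in U_{j+1}\setminus I_j}c_{v_j}(s)\le b|U_j|+b|U_{j+1}\setminus U_j|=b|U_{j+1}|.
\]
Now let $t\notin I=I_k$, so $d_{w,I}(t)=c_w(t)$. If $t\in U_k$, this value is at most $\mu_k\le nb$; if $t\notin U_k$, it is at most $b$ by (U2). This proves (d).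
\end{proof}

\begin{example}\label{ex:run}
Let $\kappa=2$. In Example~\ref{ex:four} with $M=4$ we have $\sigma(v)=\{o\}$, since $o\in N_{k+1}(v)$ would need $T\subseteq N_k(v)$. At $u$ the type $s$ has rank $1$ and all other types have rank $0$. At $w$ the type $o$ has rank $2=h+1$, since $T\subseteq N_1(u)$ while $T\not\subseteq N_0(u)$ and $T\not\subseteq N_0(v)$. Starting from $w$, all sets $I$ are empty. For $M\ge5$ we get $\sigma(x)=\{o\}$ at all three worlds, and $X=\{(x,\{o\}):x\in W\}$. In Example~\ref{ex:N}, $\sigma(i)=\{t_>\}$ for $i\le1$ and $\sigma(i)=\{t_<,t_>\}$ for $i\ge2$, because $t_<\rhd t_<$ and $t_>\rhd t_>$; starting from world $0$ one obtains the columns $c_0,c_1,d$.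
\end{example}

\begin{remark}
Transitivity of $S$ is used only in (iii), and (iii) fails without it. Let $\varphi=p$, so $T=\{t,t'\}$, $h=0$ and $\rhd$ is $T\times T$. Let $S$ consist of the pairs $(v_{i+1},v_i)$, let $c_{v_0}(t)=c_{v_0}(t')=1$, and $c_{v_i}(t)=2$, $c_{v_i}(t')=0$ for $i\ge1$. For $\kappa=2$ the type $t$ has rank $i$ at $v_i$.
\end{remark}

\section{Deciding the product}\label{sec:dec}

Call a column \emph{$B$-bounded} if its values lie in $\{0,1,\dots,B\}\cup\{\omega\}$.

\begin{proposition}\label{prop:B3}
Let $B=n^{h+2}$. Then $\varphi$ is satisfiable in a product model iff there are a saturated set $\mathcal C$ of $B$-bounded columns, a column $c\in\mathcal C$ and a type $t$ with $\varphi\in t$ and $c(t)>0$.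
\end{proposition}

\begin{proof}
The implication from right to left is Lemma~\ref{lem:real}. For the converse, by Lemma~\ref{lem:diff} let $\varphi$ be true at $(w_0,a_0)$ in a model over $\langle W,S\rangle\times\langle D,\ne\rangle$ with $S$ transitive. Let $\tau_w(a)=\mathrm{tp}(w,a)$ and $c_w=c_{\tau_w}$. By Lemma~\ref{lem:label}(a) and the meaning of $\Box_1$, each $c_w$ is coherent. For $wSu$, Lemmas~\ref{lem:rhd}(c) and~\ref{lem:label}(b) show that $m_{wu}(t,t')=\#\{a:\tau_w(a)=t,\ \tau_u(a)=t'\}$ is a flow from $c_w$ to $c_u$. Apply Lemma~\ref{lem:compr} with $\kappa=2$, so that $nb=B$, and let $\mathcal C=\{d_{w,I}:(w,I)\in X\}$.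

The columns in $\mathcal C$ are coherent by part (a) of that lemma and $B$-bounded by (d). For saturation let $(w,I)\in X$, $d_{w,I}(t)>0$ and $\Box_0\psi\in\mathrm{sub}\setminus t$. By (a), $c_w(t)>0$, so $t=\tau_w(a)$ for some $a$. Since $(w,a)\not\models\Box_0\psi$, there is $u$ with $wSu$ and $\psi\notin t'=\tau_u(a)$, and $m_{wu}(t,t')\ge1$. Part (c) gives a column $d_{u,I'}\in\mathcal C$ and a flow $m'$ to it with $m'(t,t')\ge1$. Finally, $\varphi\in\tau_{w_0}(a_0)$, and $d_{w_0,I_0}(\tau_{w_0}(a_0))>0$ by (a) and (b).
\end{proof}

\begin{lemma}\label{lem:search}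
Let $c,c'$ be $B$-bounded columns and let $m$ be a flow from $c$ to $c'$. Then there is a flow $m^*\ge m$ from $c$ to $c'$ with all entries in $\{0,1,\dots,B\}\cup\{\omega\}$.
\end{lemma}

\begin{proof}
Let $m^*(s,s')=\omega$ if $c(s)=c'(s')=\omega$ and $s\rhd s'$, and $m^*(s,s')=m(s,s')$ otherwise. An entry is raised only in a row and a column whose sums are already $\omega$, so $m^*$ is a flow from $c$ to $c'$. Consider an entry that falls under the second case. If $s\rhd s'$ fails, it is $0$ by the definition of a flow. Otherwise one of $c(s),c'(s')$ is finite, hence at most $B$, and the entry is at most $\min(c(s),c'(s'))\le B$.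
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:prod}}]
Let $B=n^{h+2}$. There are at most $(B+2)^n$ $B$-bounded columns. Apply Lemma~\ref{lem:elim} to the set of coherent ones, with $\Phi(c,Z)$ the saturation condition for $c$ with witnesses $c'\in Z$. The result is the largest saturated set of $B$-bounded columns, and by Proposition~\ref{prop:B3} $\varphi$ is satisfiable iff it contains a column $c$ with $c(t)>0$ for some $t\ni\varphi$. By Lemma~\ref{lem:search}, whether there is a flow $m$ from $c$ to $c'$ with $m(t,t')\ge1$ can be tested by searching at most $(B+2)^{n^2}$ matrices. There are at most $(B+2)^n$ rounds with at most $(B+2)^{2n}$ pairs of columns each, so the time is $(B+2)^{n^2+3n}$ times a polynomial in $n$, $\ell$ and $\log B$. Since $n\le2^\ell$ and $h\le\ell$, we have $\log_2B\le\ell(\ell+2)$, so $(n^2+3n)\log(B+2)=2^{O(\ell)}$ and the time is $2^{2^{O(\ell)}}$.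
\end{proof}

\section{Counting quantifiers, reflexive and serial frames}\label{sec:var}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:var}(1)}]
Let $\varphi$ be a counting formula. Types, $\rhd$, columns and flows are defined as before, and Lemmas~\ref{lem:rhd}, \ref{lem:label}(b),(c), \ref{lem:compr} and~\ref{lem:search} do not mention $\Box_1$. Only coherence changes: call $c$ coherent if for all $t$ with $c(t)>0$ and all $\exists^{\ge k}\psi\in\mathrm{sub}$,
\[
\exists^{\ge k}\psi\in t\iff\sum_{t'\ni\psi}c(t')\ge k .
\]
Let $\kappa$ be the maximum of $2$ and all $k$ occurring in $\varphi$. Coherence depends only on the values $\min(c(t),\kappa)$: if some summand is at least $\kappa$, the sum is at least $k$ before and after truncation at $\kappa$, and otherwise truncation changes nothing.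

For every labeling $\tau$ we have $\#\{a':\psi\in\tau(a')\}=\sum_{t'\ni\psi}c_\tau(t')$. This identity replaces Lemma~\ref{lem:label}(a) in its two uses. In the proof of Lemma~\ref{lem:real} it gives the inductive step for $\exists^{\ge k}\psi$, and in the proof of Proposition~\ref{prop:B3} it shows that the columns $c_w$ of a model are coherent. Lemma~\ref{lem:diff} is not needed. Applying Lemma~\ref{lem:compr} with the present $\kappa$, we obtain Proposition~\ref{prop:B3} with $B=(\kappa-1)n^{h+2}$. As the numbers $k$ are written in binary, $\log_2 B\le|\varphi|+\ell(\ell+2)$, where $|\varphi|\ge\ell$ is the length of $\varphi$. The algorithm in the proof of Theorem~\ref{thm:prod} then runs in time $2^{2^{O(|\varphi|)}}$.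
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:var}(2)}]
In each case we add one condition to saturation.

\emph{Commuting models.} Call a set $Q$ of cluster types \emph{reflexive} if $(t,t)\in\rho_{qq}$ for all $q\in Q$, $t\in T_q$, and \emph{serial} if for all $q\in Q$, $t\in T_q$ there are $q'\in Q$ and $t'$ with $(t,t')\in\rho_{qq'}$. By definition, $Q$ is reflexive (serial) iff $R_0^Q$ is reflexive (serial). Let $\mathfrak M$ be a commuting model and $Q=Q(\mathfrak M)$. Every point of $W_Q$ has the form $f(x)$, so Lemma~\ref{lem:A2}(b) shows that $R_0^Q$ is reflexive if $R_0$ is, and serial if $R_0$ is. Hence a formula $\varphi$ true at $x$ in a commuting model with reflexive (serial) $R_0$ is true at $f(x)$ in $\mathfrak M_Q$, a model of the same kind with at most $n3^n$ points. Together with Lemma~\ref{lem:A1} this also shows that $\varphi$ is satisfiable in such a model iff $\varphi\in t\in T_q$ for some $t$ and some $q$ in a saturated reflexive (serial) set. The added conditions on $q$ are monotone in the set of witnesses, so the largest such set is computed by Lemma~\ref{lem:elim} within the same time bound.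

\emph{Products.} Call a set $\mathcal C$ of columns \emph{reflexive} if $t\rhd t$ whenever $c\in\mathcal C$ and $c(t)>0$, and \emph{serial} if every $c\in\mathcal C$ has a flow to some $c'\in\mathcal C$. We claim that Proposition~\ref{prop:B3} holds for products with reflexive (serial) first component and saturated reflexive (serial) sets $\mathcal C$.

From left to right, note that Lemma~\ref{lem:diff} keeps the first component. If $S$ is reflexive, then $\tau_w(a)\rhd\tau_w(a)$ by Lemma~\ref{lem:rhd}(c), and $d_{w,I}(t)>0$ implies $c_w(t)>0$ by Lemma~\ref{lem:compr}(a); so $\mathcal C$ is reflexive. If $S$ is serial, then $\mathcal C$ is serial by Lemma~\ref{lem:compr}(c).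

From right to left, we modify the proof of Lemma~\ref{lem:real}. If $\mathcal C$ is reflexive, let $wSu$ mean that $u=w$ or $u$ is a descendant of $w$. Then $wSu$ still implies $\tau_w(a)\rhd\tau_u(a)$, which is all that the induction uses besides the children. If $\mathcal C$ is serial, give each world $w$ one more child: take a flow $m$ from $c_{\tau_w}$ to some $c'\in\mathcal C$ and any $a\in D$; the row of $\tau_w(a)$ has positive sum, so $m(\tau_w(a),t')\ge1$ for some $t'$, and Lemma~\ref{lem:label}(c) provides the labeling. The descendant relation is then serial.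

Again the added conditions are monotone, the flow required for seriality can be searched for by Lemma~\ref{lem:search}, and the algorithm and time bound of Theorem~\ref{thm:prod} carry over.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CSL13}
\emph{Computer Science Logic 2013},
\texttt{http://dagstuhl.sunsite.rwth-aachen.de/\allowbreak volltexte/\allowbreak lipics-complete/\allowbreak lipics-vol23-csl2013-complete.pdf}

\end{thebibliography}
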